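# Spheres, cylinders and planes: the isoperimetric profile of $\mathbb T^2\times\mathbb R$

## 1. Regions that shade the torus or miss a wall

Let $\mathbb T^2=(\mathbb R/\mathbb Z)^2$ be the flat square torus. Among all regions of volume $V$ in $\mathbb T^2\times\mathbb R$, which has the smallest boundary area? A *region* is a set $\Omega$ of finite perimeter, $|\Omega|$ is its volume, $|\partial\Omega|$ its perimeter, and
$$I(V)=\inf\{|\partial\Omega| : \Omega\subset\mathbb T^2\times\mathbb R,\ |\Omega|=V\}.$$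
There are three families of natural competitors: round balls; tubes of radius $r$ around a closed geodesic of length $1$ (volume $\pi r^2$, area $2\pi r$); slabs $\mathbb T^2\times(a,b)$, whose boundary always has area $2$. Their areas are $(36\pi)^{1/3}V^{2/3}$, $2\pi^{1/2}V^{1/2}$ and $2$. The first two agree when $V^{1/6}=2\pi^{1/2}/(36\pi)^{1/3}$, that is, $V=64\pi^3/(36\pi)^2=4\pi/81$; the last two agree when $V=1/\pi$. So the best of the three is
$$I_{SCP}(V)=\begin{cases}(36\pi)^{1/3}V^{2/3}&0<V\le\frac{4\pi}{81},\\ 2\pi^{1/2}V^{1/2}&\frac{4\pi}{81}\le V\le\frac1\pi,\\ 2&V\ge\frac1\pi,\end{cases}\tag{1}$$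
and $I_{SCP}(V)$ is the minimum of the three expressions for every $V>0$. In the stated ranges the competitors exist: the balls have radius at most $\frac13$ and the tubes radius at most $\frac1\pi<\frac12$, so neither overlaps itself.

It is a result of Hauswirth–Perez–Romon–Ros (2004) that $I=I_{SCP}$ for $0<V\le\frac{4\pi}{81}$. The conjecture under study, taken from the document "The Courant-sharp property for flat tori", is that $I=I_{SCP}$ on $(0,1]$. We shall prove it.

For two kinds of regions the lower bound is quick. It uses one quoted theorem.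

**Fact (F2)** (Pedrosa–Ritoré, Indiana Univ. Math. J. 48 (1999); also Hauswirth–Pérez–Romon–Ros). Isoperimetric regions in $S^1\times\mathbb R^2$ exist for each volume, and they are round balls or tubes $S^1\times$disc.

**Proposition 1 (the easy case).** Let $\Omega\subset\mathbb T^2\times\mathbb R$ be a bounded open set of volume $V$ with smooth boundary. If (i) almost every vertical line meets $\Omega$, or (ii) $\overline\Omega$ misses some wall $\{x=\mathrm{const}\}$ or $\{y=\mathrm{const}\}$, then $|\partial\Omega|\ge I_{SCP}(V)$.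

**Proof.** (i) A vertical line that meets $\Omega$ meets it in a nonempty bounded open set, so it contains at least two points of $\partial\Omega$. The vertical projection of $\partial\Omega$ to $\mathbb T^2$ has Jacobian $|N_z|$, where $N$ is the unit normal. By the area formula, $|\partial\Omega|\ge\int_{\partial\Omega}|N_z|\ge2\ge I_{SCP}(V)$.

(ii) Say the wall is $\{y=c\}$. Cut along it: $\Omega$ embeds isometrically in $(\mathbb R/\mathbb Z)\times\mathbb R^2$. By (F2), $|\partial\Omega|\ge\min\big((36\pi)^{1/3}V^{2/3},2\pi^{1/2}V^{1/2}\big)\ge I_{SCP}(V)$. $\square$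

One dimension lower, the same two arguments settle everything. Let $\Omega$ be a bounded open set with smooth boundary and area $V$ in $(\mathbb R/\mathbb Z)\times\mathbb R$. Either every vertical line meets $\Omega$, and its boundary has length at least $2$; or some vertical line misses $\Omega$, we cut along it, and the planar isoperimetric inequality gives length at least $2\sqrt{\pi V}$. There is no third possibility, because a missed vertical line *is* a wall.

In $\mathbb T^2\times\mathbb R$ a missed vertical line has codimension two, and removing it does not open up the torus. For instance, with $x,y\in(-\frac12,\frac12]$, the plus-shaped set $\{|z|<\varepsilon,\ \min(|x|,|y|)<\frac14\}$ shades only three quarters of the torus, yet it meets every wall $\{x=c\}$ and $\{y=c\}$. So in general we must rule out regions that wrap around both directions of the torus and still leave a hole. That takes the rest of the lecture. We shall obtain the following.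

**Theorem 1.** $I(V)=I_{SCP}(V)$ for all $V>0$, where $I_{SCP}$ is extended by $I_{SCP}=2$ for all $V\ge1/\pi$. In particular the conjecture holds.

**Theorem 2.** Up to null sets, the minimizers are exactly: round balls for $V\le\frac{4\pi}{81}$, tubes around closed geodesics of length $1$ for $\frac{4\pi}{81}\le V\le\frac1\pi$, slabs for $V\ge\frac1\pi$ (two types at each of the two thresholds).

## 2. One eighth of a torus of side 2, and the quoted facts

We shall use regions symmetric under three reflections, so it is convenient that a fundamental piece sits over the unit square. Rescale by $2$: let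
$$M=\mathbf T\times\mathbb R,\qquad\mathbf T=(\mathbb R/2\mathbb Z)^2,\qquad Q=[0,1]^2\times[0,\infty),$$
so that $Q$ is one eighth of $M$. A set in $M$ of volume $8V$ and area $8A$ has, in the original scale, volume $V$ and area $2A$. From now on "volume" and "area" of a region in $M$ mean the normalized numbers $V,A$, and
$$J(V)=\tfrac12I(V)=\inf\{\tfrac18|\partial\Omega| : \Omega\subset M,\ |\Omega|=8V\}.$$
With $S=S(V)=\sqrt{\pi V}$, half of $I_{SCP}$ is
$$J_{SCP}=\min(J_{sph},J_{cyl},1),\qquad J_{sph}=\tfrac12(36\pi)^{1/3}V^{2/3},\qquad J_{cyl}=\sqrt{\pi V}=S,\tag{2}$$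
with thresholds $V_0=\frac{4\pi}{81}$, where $J_{sph}(V_0)=J_{cyl}(V_0)=S_0:=\frac{2\pi}9$, and $V=\frac1\pi$, where $S=1$.

Besides (F2) we quote:

* **(F1)** For each $V$ a minimizer exists. Up to a null set every minimizer is a bounded open set, locally on one side of its boundary, which is compact, smooth, embedded and of constant mean curvature. (Existence: Morgan, *Geometric Measure Theory*, as the isometry group of $M$ is cocompact; regularity: Gonzalez–Massari–Tamanini.)
* **(F3)** $I=I_{SCP}$ on $(0,V_0]$, the result recalled in Section 1.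
* **(F4)** Riesz' rearrangement inequality on $\mathbb R$ and on the circle (Friedberg–Luttinger 1976, Baernstein–Taylor 1976): for measurable sets $A,B$ of finite measure, with centered intervals (arcs) $A^*,B^*$ of the same measure, and $K$ a centered interval (arc),
$$\iint1_A(x)1_B(x')1_K(x-x')\,dx\,dx'\le\iint1_{A^*}(x)1_{B^*}(x')1_K(x-x')\,dx\,dx'.$$

Since minimizers are smooth, allowing only smooth regions gives the same infimum.

**Monotonicity and continuity of $J$.** The map $(x,y,z)\mapsto(x,y,\lambda z)$ multiplies volume by $\lambda$ and the area element by $\sqrt{\lambda^2(N_x^2+N_y^2)+N_z^2}\le\max(1,\lambda)$. Applied to a minimizer this gives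
$$J(\lambda V)\le\max(1,\lambda)\,J(V).\tag{3}$$
With $\lambda\le1$, $J$ is nondecreasing. With $\lambda\ge1$, $J(V)/V$ is nonincreasing. So $J(V)\le J(V')\le\frac{V'}VJ(V)$ for $V<V'$, and $J$ is continuous.

**First variation.** Let $N$ be the outward unit normal and $H$ the average of the principal curvatures with respect to $N$, positive for spheres (a sphere of radius $R$ has $H=1/R$, a tube of radius $r$ has $H=\frac1{2r}$). Pushing the boundary with normal speed $f$ changes the volume at rate $\int f$ and the area at rate $2H\int f$. Hence, if $\Omega$ is a minimizer with data $V,A,H$,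
$$J(V+t)\le A+2Ht+O(t^2)\qquad(|t|\text{ small}).\tag{4}$$

## 3. Steiner symmetrization to a monotone minimizer

**Definition.** Steiner symmetrization of a bounded set in a coordinate direction replaces each slice in that direction by the centered open interval (arc) of the same length.

For example, symmetrizing two disjoint balls $B_1,B_2$ stacked above each other in the $z$-direction gives the single set $\{|z|<\frac12(\text{sum of the two chord lengths})\}$. Volume is preserved by Fubini's theorem.

**Lemma 1.** Let $\Omega\subset M$ be a bounded open set with smooth compact boundary, locally on one side of it, and let $\Omega^*$ be its symmetrization. Then $\Omega^*$ has finite perimeter and $P(\Omega^*)\le P(\Omega)$.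

**Proof.** We express the perimeter as a limit of integrals to which (F4) applies.

**Step 1: translates of a smooth region.** Let $\theta$ be a unit vector and $0<\tau<1$. We show that $\tau^{-1}|\Omega\triangle(\Omega+\tau\theta)|\le\int_{\partial\Omega}|N\cdot\theta|\le P(\Omega)$, and that the left side tends to $\int_{\partial\Omega}|N\cdot\theta|$ as $\tau\to0$. If $p$ lies in the symmetric difference, exactly one of $p$, $p-\tau\theta$ is in $\Omega$, so $p=\zeta+s\theta$ with $\zeta\in\partial\Omega$, $0\le s\le\tau$. The map $(\zeta,s)\mapsto\zeta+s\theta$ has Jacobian $|N\cdot\theta|$, and the upper bound follows. For the limit, let $K\subset\partial\Omega\cap\{N\cdot\theta\ne0\}$ be compact. By the implicit function theorem and compactness there is $\tau_0$ such that for $\zeta\in K$ the points $\zeta+s\theta$, $0<|s|<\tau_0$, are off $\partial\Omega$, on one side of it for $s>0$ and on the other for $s<0$. Let $\tau<\tau_0$. On $K\times(0,\tau)$ the map is injective: $\zeta+s\theta=\zeta'+s'\theta$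 with $s>s'$ would put $\zeta'=\zeta+(s-s')\theta$ on $\partial\Omega$. Its image lies in the symmetric difference, because $\zeta+s\theta$ and $\zeta+(s-\tau)\theta$ are on opposite sides. So $\tau^{-1}|\Omega\triangle(\Omega+\tau\theta)|\ge\int_K|N\cdot\theta|$, and $K$ can exhaust $\{N\cdot\theta\neq0\}$.

**Step 2: averaging over translations.** For $r<1$ put, with $h=rs\theta$,
$$\mathcal I_r(\Omega)=r^{-4}\int_{|h|<r}|\Omega\triangle(\Omega+h)|\,dh=\int_{S^2}\int_0^1s^3\,\frac{|\Omega\triangle(\Omega+rs\theta)|}{rs}\,ds\,d\theta.\tag{5}$$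
By Step 1 and dominated convergence, since $\int_{S^2}|\theta\cdot N|\,d\theta=2\pi$ and $\int_0^1 s^3ds=\frac14$, we get $\mathcal I_r(\Omega)\to\frac14\cdot2\pi P(\Omega)=\frac\pi2P(\Omega)$.

**Step 3: symmetrization decreases $\mathcal I_r$.** We have $|\Omega\triangle(\Omega+h)|=2|\Omega|-2|\Omega\cap(\Omega+h)|$ and, as balls of radius $r<1$ are embedded in $M$,
$$\int_{|h|<r}|\Omega\cap(\Omega+h)|\,dh=\iint1_\Omega(p)1_\Omega(q)1_{|p-q|<r}\,dp\,dq.$$
Fix all coordinates of $p$ and $q$ except those in the direction of symmetrization. The kernel becomes the indicator of a centered interval (arc), possibly empty, in the difference of the remaining coordinates, and $\Omega$ contributes one slice through $p$ and one through $q$. So (F4) shows that the double integral does not decrease when $\Omega$ is replaced by $\Omega^*$. Hence $\mathcal I_r(\Omega^*)\le\mathcal I_r(\Omega)$.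

**Step 4: back to the perimeter of $\Omega^*$.** Nothing is known yet about the regularity of $\Omega^*$. For a unit vector $\theta$ and $\varphi\in C^1_c$ with $|\varphi|\le1$,
$$\int1_{\Omega^*}\partial_\theta\varphi=\lim_{\tau\to0}\int1_{\Omega^*}(p)\frac{\varphi(p+\tau\theta)-\varphi(p)}\tau dp=\lim_{\tau\to0}\int\varphi(p)\frac{1_{\Omega^*}(p-\tau\theta)-1_{\Omega^*}(p)}\tau dp,$$
so $|D_\theta1_{\Omega^*}|(M)\le\liminf_{\tau\to0}\tau^{-1}|\Omega^*\triangle(\Omega^*+\tau\theta)|$. By Fatou's lemma in (5),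
$$\tfrac14\int_{S^2}|D_\theta1_{\Omega^*}|(M)\,d\theta\le\liminf_{r\to0}\mathcal I_r(\Omega^*)\le\tfrac\pi2P(\Omega).$$
So $|D_\theta1_{\Omega^*}|(M)<\infty$ for almost every $\theta$, in particular for three independent ones, and $\Omega^*$ has finite perimeter. Then $|D_\theta1_{\Omega^*}|(M)=\int|\theta\cdot\nu|\,d|D1_{\Omega^*}|$ with $|\nu|=1$, and the left side equals $\frac14\cdot2\pi P(\Omega^*)=\frac\pi2P(\Omega^*)$. $\square$

**Definition.** A smooth minimizer $\Omega$ (as in (F1)) is *monotone* if it is invariant under the reflections $x\mapsto-x$, $y\mapsto-y$, $z\mapsto-z$ and, with representatives $x,y\in[-1,1]$,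
$$(x,y,z)\in\Omega,\ |x'|\le|x|,\ |y'|\le|y|,\ |z'|\le|z|\ \Longrightarrow\ (x',y',z')\in\Omega.\tag{6}$$

Since coordinates are taken modulo $2$, such a set is also invariant under $x\mapsto2-x$ and $y\mapsto2-y$. A ball about the origin, a tube about the $x$-axis and a slab $\{|z|<h\}$ all have these symmetry and monotonicity properties.

**Lemma 2.** For every $V$ there is a monotone minimizer.

**Proof.** Represent $x,y$ in $(-1,1]$. Let $\Omega_0$ be a smooth minimizer and symmetrize successively in $z$, $x$, $y$: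
$$\begin{aligned}\Omega_1&=\{|z|<g(x,y)\},& g(x,y)&=\tfrac12|\{z:(x,y,z)\in\Omega_0\}|,\\ \Omega_2&=\{|x|<\tfrac12f(y,z)\},& f(y,z)&=|\{x:(x,y,z)\in\Omega_1\}|,\\ \Omega_3&=\{|y|<\tfrac12h(x,z)\},& h(x,z)&=|\{y:(x,y,z)\in\Omega_2\}|.\end{aligned}$$
By Lemma 1, $\Omega_1$ has the volume of $\Omega_0$ and no larger perimeter, so it is a minimizer and, by (F1), agrees with a smooth one up to a null set. Changing a set on a null set changes its symmetrization only on a null set, and perimeter does not see null sets. So Lemma 1 applies again, and $\Omega_2$, then $\Omega_3$, are minimizers.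

Now $f(y,z)=|\{x:g(x,y)>|z|\}|$ is even in $z$ and nonincreasing in $|z|$. Next, $h(x,z)=|\{y:f(y,z)>2|x|\}|$ is even and nonincreasing in $|x|$ and in $|z|$. So if $(x,y,z)\in\Omega_3$ and $|x'|\le|x|$, $|y'|\le|y|$, $|z'|\le|z|$, then $|y'|\le|y|<\frac12h(x,z)\le\frac12h(x',z')$. Thus $\Omega_3$ satisfies (6), and it is invariant under the reflections up to null sets.

Let $\Omega$ be the open set of points having a neighborhood in which $\Omega_3$ has full measure. Since $\Omega_3$ agrees almost everywhere with an open set lying locally on one side of its smooth boundary, $\Omega$ is that smooth representative. It is invariant under the reflections. It remains to transfer (6) to $\Omega$. Let $(x_0,y_0,z_0)\in\Omega$; by symmetry take $x_0,y_0\in[0,1]$, $z_0\ge0$. Let $\Omega_3$ have full measure in the cube of half-width $\rho$ about this point. Then $\Omega_3$ contains points of $Q$ inside the cube arbitrarily close to $(\min(x_0+\rho,1),\min(y_0+\rho,1),z_0+\rho)$, and by (6)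
$$\Omega_3\supset\{|x|<\min(x_0+\rho,1),\ |y|<\min(y_0+\rho,1),\ |z|<z_0+\rho\}.$$
This set has full measure near every $(x',y',z')$ with $|x'|\le x_0$, $|y'|\le y_0$, $|z'|\le z_0$ (if a minimum equals $1$, only a null set is missing near $|x'|=1$ or $|y'|=1$). So these points lie in $\Omega$. $\square$

## 4. Slabs, regions in $S^1\times\mathbb R^2$, and pentagonal discs

Let $\Omega$ be a monotone minimizer, $\hat\Sigma=\partial\Omega$, $\Sigma=\hat\Sigma\cap Q$, $E=\Omega\cap Q$.

**Orthogonality.** Let $P\in\hat\Sigma$ with $x(P)\in\{0,1\}$. The reflection $x\mapsto-x$ or $x\mapsto2-x$ fixes $P$ and preserves $\Omega$, hence it preserves $N(P)$, so $N_x(P)=0$. Likewise $N_y=0$ where $y\in\{0,1\}$ and $N_z=0$ where $z=0$. So $\hat\Sigma$ meets these planes orthogonally, in curves. Therefore $E$ has volume $V$ and $\Sigma$ has area $A$.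

**Signs.** On $\Sigma$ we have $N_x,N_y,N_z\ge0$. Indeed, if $0<x(P)<1$ and $N_x(P)<0$, then $P+\epsilon e_x\in\Omega$ while $P-\epsilon e_x\notin\Omega$ for small $\epsilon>0$, against (6); and $N_x=0$ where $x\in\{0,1\}$. The other coordinates are the same. By reflection, $N_z\ge0$ on all of $\hat\Sigma\cap\{z>0\}$.

Let $U=\{(x,y)\in[0,1]^2:(x,y,0)\in\Omega\}$. It is relatively open in $[0,1]^2$ and a down-set: with $(x,y)$ it contains all $(x',y')$ with $0\le x'\le x$, $0\le y'\le y$. The cases below are exhaustive.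

**Case A: $|[0,1]^2\setminus U|=0$.** Since $\Omega$ is bounded, over almost every point of $[0,1]^2$ there is a point of $\Sigma$, so $A\ge\int_\Sigma N_z\ge1$. If $A=1$, then $N_z=1$ on $\Sigma$ by continuity, so $\Sigma\cap\{z=0\}=\emptyset$ (there $N_z=0$). Then $\hat\Sigma\cap\{z>0\}$ is a compact surface with $N=e_z$; each component lies in some $\mathbf T\times\{h\}$, is open and closed in it, hence equals it. Each such torus contributes $1$ to $A$, so there is exactly one, $\hat\Sigma=\{z=\pm h\}$, and $\Omega=\{|z|<h\}$ is a slab.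

**Case B: $|[0,1]^2\setminus U|>0$, and $(0,1,0)\notin\Omega$ or $(1,0,0)\notin\Omega$.** Say $(0,1,0)\notin\Omega$; the other subcase is identical. By (6), $\Omega\cap\{y=1\}=\emptyset$. Also $\hat\Sigma\cap\{y=1\}=\emptyset$: at such a point $N$ is tangent to $\{y=1\}$, so moving along $-N$ inside this plane would enter $\Omega$. Thus $\overline\Omega$ misses a wall and $\Omega$ embeds in $(\mathbb R/2\mathbb Z)\times\mathbb R^2$. There a ball of volume $8V$ has area $(36\pi)^{1/3}(8V)^{2/3}=8J_{sph}(V)$, and a tube with $2\pi r^2=8V$ has area $4\pi r=8\sqrt{\pi V}=8J_{cyl}(V)$. By (F2), $A\ge\min(J_{sph}(V),J_{cyl}(V))$, with equality only for balls or tubes.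

**Case P: $|[0,1]^2\setminus U|>0$ and $(1,0,0),(0,1,0)\in\Omega$.** This is the region that wraps both ways and leaves a hole. We show that $\Sigma$ is a pentagon. The complement of $U$ is an up-set of positive measure, so it contains some $[\bar x,1]\times[\bar y,1]$ with $\bar x,\bar y<1$.

**Step 1: $N_z>0$ on $\hat\Sigma\cap\{z>0\}$.** The aim is to make $\Sigma$ a graph. With $|\sigma|^2$ the squared norm of the second fundamental form, constant mean curvature gives the Jacobi equation $\Delta_{\hat\Sigma}N_z+|\sigma|^2N_z=0$. As $N_z\ge0$, $N_z$ is superharmonic, and by the strong maximum principle, on each component $C$ of $\hat\Sigma\cap\{z>0\}$ either $N_z>0$ or $N_z\equiv0$. In the second case $e_z$ is tangent to $C$; since $C$ is closed in $\{z>0\}$, the integral curve of $e_z$ from a point of $C$ stays in $C$ forever upward. This contradicts boundedness.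

**Step 2: a graph over $U$.** Over $(x,y)\in U$ there is a point of $\Sigma$ with $z>0$, since $\Omega$ is bounded. There is only one: at the upper of two, $N_z>0$ puts points just below it in $\Omega$, and (6) puts the lower one in $\Omega$, which is impossible for a boundary point. In the same way there is no point of $\hat\Sigma\cap\{z>0\}$ over $[0,1]^2\setminus U$, since it would give $(x,y,0)\in\Omega$. So $\Sigma\cap\{z>0\}$ is the graph of a function $u>0$ on $U$, smooth by the implicit function theorem.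

**Step 3: the curve $\Gamma=\Sigma\cap\{z=0\}$ is one arc.** As $N_z=0$ on it, $\hat\Sigma\cap\{z=0\}$ is a smooth curve bounding $\Omega\cap\{z=0\}$ from one side, with unit normal $(N_x,N_y)$. On $\Gamma$ we have $N_x,N_y\ge0$ and $N_x^2+N_y^2=1$, so $N\cdot(1,1,0)\ge1$. Put $x^*=\sup\{x:(x,1)\in U\}$ and $y^*=\sup\{y:(1,y)\in U\}$. Since $(0,1),(1,0)\in U$ and $U$ is open, and since $(\bar x,1),(1,\bar y)\notin U$, we have $0<x^*\le\bar x<1$ and $0<y^*\le\bar y<1$. By openness $(x^*,1),(1,y^*)\notin U$; being limits of points of $U$, they lie in $\Gamma$.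

Consider a diagonal segment $\{x-y=\xi\}\cap[0,1]^2$, $|\xi|<1$, oriented upward. Its lower endpoint lies in $U$, because $(1,0),(0,1)\in U$, and $U$ meets the segment in an initial part. It contains at most one point of $\Gamma$: if $P<P'$ were two, points just before $P'$ lie in $U$ since $N\cdot(1,1,0)>0$ at $P'$, so $P\in U$, contradicting $\Gamma\cap U=\emptyset$. It contains a point of $\Gamma$ if and only if its upper endpoint is not in $U$: if not, the end of the initial part is in $\Gamma$; if the upper endpoint is in $U$, the whole segment is in $U$. The upper endpoint is $(1,1-\xi)$ or $(1+\xi,1)$, so the condition reads $x^*-1\le\xi\le1-y^*$.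

So $\xi=x-y$ maps the compact set $\Gamma$ continuously and bijectively onto $[x^*-1,1-y^*]$, and $\Gamma$ is a single arc from $(1,y^*)$ to $(x^*,1)$. If $(1,y)\in\Gamma$, then $N_x=0$ there, so $(N_x,N_y)=(0,1)$ and $(1,y-\epsilon)\in U$ for small $\epsilon$; as $(1,y)\notin U$, $y=y^*$. Similarly at the side $y=1$. On the sides $x=0$ and $y=0$ there are no points of $\Gamma$, since these sides lie in $U$. So only the endpoints of $\Gamma$ are on the sides of the square.

**Step 4: a disc with five edges.** $U\cup\Gamma$ is the region between two continuous functions of $\xi\in[-1,1]$: the lower endpoint, and the $\Gamma$-point (or the upper endpoint where there is no $\Gamma$-point). They agree only at $\xi=\pm1$, so $U\cup\Gamma$ is a closed disc. The projection $\Sigma\to U\cup\Gamma$ is a continuous bijection from a compact space, hence a homeomorphism. Since $\hat\Sigma$ is smooth and crosses each of the planes orthogonally, **$\Sigma$ is a closed disc, smooth up to its boundary, with five edges and right-angled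 corners**. In positive order with respect to $N$ (counterclockwise seen from above) the edges lie in
$$\{y=0\},\quad\{x=1\},\quad\{z=0\},\quad\{y=1\},\quad\{x=0\},$$
and the outward conormal $\nu$ is constant on each: $-e_y,\ e_x,\ -e_z,\ e_y,\ -e_x$ respectively.

The image of $\Omega$ under $x\leftrightarrow y$ is again a monotone minimizer of type P.

## 5. The volume at which $J/\sqrt{\pi V}$ is smallest

We now see exactly which pentagons threaten Theorem 1. For a minimizer of volume $V$ put
$$S=\sqrt{\pi V},\qquad\alpha=\frac AS,\qquad\eta=\frac{4SH}\pi.$$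
The normalization is chosen so that a tube has $\alpha=\eta=1$: in $M$ its radius is $r=2\sqrt{V/\pi}$, so $H=\frac1{2r}=\frac{\sqrt\pi}{4\sqrt V}$ and $\frac{4SH}\pi=1$.

**Lemma 3.** If Theorem 1 is false, there is a monotone minimizer of type P with $V_0<V\le\frac1\pi$ and $\alpha<1$, such that $\eta=\alpha$ if $V<\frac1\pi$, and $\eta\le\alpha$ if $V=\frac1\pi$.

**Proof.** $J\le J_{SCP}$ because the comparison regions exist. Suppose $J(V)<J_{SCP}(V)$ for some $V$. By (F3), $V>V_0$. If $V>\frac1\pi$, then $J(\frac1\pi)\le J(V)<1=J_{SCP}(\frac1\pi)$ by monotonicity. So in any case $J<J_{SCP}=J_{cyl}$ somewhere in $(V_0,\frac1\pi]$. The function $\psi(V)=J(V)/\sqrt{\pi V}$ is continuous on $[V_0,\frac1\pi]$ and $\psi(V_0)=1$ by (F3). Hence its minimum $\alpha<1$ is attained at some $V^*\in(V_0,\frac1\pi]$. Take a monotone minimizer of volume $V^*$. Here $A=\alpha S<S\le1$, so Case A is excluded, and $\min(J_{sph},J_{cyl})(V^*)=S>A$, so Case B is excluded. It is of type P. By (4) and the minimality of $\psi$,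
$$A+2Ht+O(t^2)\ge J(V^*+t)\ge\alpha\sqrt{\pi(V^*+t)}=A\Big(1+\frac t{2V^*}\Big)+O(t^2)$$
for small $t$ of both signs if $V^*<\frac1\pi$, and for small $t\le0$ if $V^*=\frac1\pi$. So $2H=\frac A{2V^*}$, respectively $2H\le\frac A{2V^*}$. As $\frac{4S}\pi\cdot\frac A{4V^*}=\frac{\alpha S^2}{\pi V^*}=\alpha$, this says $\eta=\alpha$, respectively $\eta\le\alpha$. $\square$

The target for the rest of the lecture is the following statement. Parts (a) and (b) give Theorem 1; the others serve Theorem 2.

**Proposition 2.** For a monotone minimizer of type P, none of the following can hold: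

* (a) $V_0<V<\frac1\pi$, $\alpha\le1$, $\eta=\alpha$;
* (b) $V=\frac1\pi$, $\alpha\le1$, $\eta\le\alpha$;
* (c) $H=0$;
* (d) $V<V_0$, $A\le J_{sph}(V)$, $2H=\frac{2A}{3V}$;
* (e) $V=V_0$, $\alpha\le1$, $\alpha\le\eta\le\frac43\alpha$.

## 6. Integral identities on a pentagon

Let $\ell_x,\ell_y$ be the lengths of the edges of $\Sigma$ in $\{x=0\},\{y=0\}$, and $L_x,L_y,L_z$ those of the edges in $\{x=1\},\{y=1\},\{z=0\}$. Let $w_x,w_y$ be the areas of $E\cap\{x=1\}$, $E\cap\{y=1\}$, and
$$P_x=\int_\Sigma N_x,\quad P_y=\int_\Sigma N_y,\quad D=\int_\Sigma N_z=|U|,\qquad n_x=\int_\Sigma N_x^2,\ n_y=\int_\Sigma N_y^2,\ n_z=\int_\Sigma N_z^2,$$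
so $n_x+n_y+n_z=A$.

**Step 1: six identities.** Use $\int_\Sigma\mathrm{div}_\Sigma X=2H\int_\Sigma\langle X,N\rangle+\oint\langle X,\nu\rangle$. For the constant fields $e_z,e_x,e_y$ the left side is $0$, and the known conormals give
$$L_z=2HD,\qquad\ell_x=L_x+2HP_x,\qquad\ell_y=L_y+2HP_y.\tag{7}$$
For $X=xe_x$ we have $\mathrm{div}_\Sigma X=1-N_x^2$. The divergence theorem in $E$ gives $V=\int_\Sigma xN_x+w_x$, and only the edge in $\{x=1\}$ contributes to the boundary term. The fields $ye_y$ and $ze_z$ are similar, except that for $z$ there is no face at $z>0$, so $\int_\Sigma zN_z=V$. Thus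
$$A=2H(V-w_x)+L_x+n_x,\quad A=2H(V-w_y)+L_y+n_y,\quad A=2HV+n_z.\tag{8}$$

**Step 2: signs.** At the corner $(x^*,1,0)$ we have $N_y=N_z=0$, so $N=e_x$; at $(1,y^*,0)$, $N=e_y$. Hence $n_x,n_y>0$, $P_x,P_y>0$, $n_z<A$, and the last identity in (8) gives $H>0$. **This excludes case (c) of Proposition 2.** By (6), the area of $E\cap\{x=\mathrm{const}\}$ is nonincreasing in $x\in[0,1]$ with integral $V$. So $w_x\le V$, likewise $w_y\le V$, and (8) gives
$$L_x<A,\qquad L_y<A.\tag{9}$$

**Step 3: planar isoperimetric inequalities.** The slice $E\cap\{x=1\}$ lies in the quadrant $y,z\ge0$ and is bounded there by the edge in $\{x=1\}$, which joins the $z$-axis to the point $y=y^*<1$ of the $y$-axis. Reflecting in both axes gives a planar domain of area $4w_x$ with boundary length $4L_x$, so $4\pi\cdot4w_x\le16L_x^2$. The same holds for $w_y$. The hole $[0,1]^2\setminus U$ lies in $[x^*,1]\times[y^*,1]$ with $x^*,y^*>0$ (if $(x,y)\notin U$ then $(x,1),(1,y)\notin U$) and is bounded by $\Gamma$ and the two sides through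 $(1,1)$; reflect in these. So
$$w_x\le\frac{L_x^2}\pi,\qquad w_y\le\frac{L_y^2}\pi,\qquad L_z^2\ge\pi(1-D).\tag{10}$$
Moreover
$$\ell_x\ge1,\quad\ell_y\ge1,\qquad P_x^2\le An_x,\quad P_y^2\le An_y,\quad D^2\le An_z=A(A-2HV).\tag{11}$$
The first two hold because the edge in $\{x=0\}$ joins $y=0$ to $y=1$ and the edge in $\{y=0\}$ joins $x=0$ to $x=1$; the others are Cauchy–Schwarz.

**Step 4: normalized form.** Put
$$a_x=H\ell_x,\ \ a_y=H\ell_y,\ \ b_x=HL_x,\ \ b_y=HL_y,\ \ c=HL_z=2H^2D,\qquad s=\frac{4b_x}\pi=\frac{\eta L_x}S,\ \ t=\frac{4b_y}\pi=\frac{\eta L_y}S.$$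
All are positive. Put $G=(2s-s^2)+(2t-t^2)$. Note $2HV=\frac{S\eta}2$. Insert (10) in (8) and divide by $S$, using $\frac{L_x}S=\frac s\eta$ and $\frac{2HL_x^2}{\pi S}=\frac{s^2}{2\eta}$:
$$\alpha\ge\frac\eta2+\frac{2s-s^2}{2\eta}+\frac{n_x}S,\qquad\alpha\ge\frac\eta2+\frac{2t-t^2}{2\eta}+\frac{n_y}S,\qquad\alpha=\frac\eta2+\frac{n_z}S.\tag{12}$$
Adding, with $n_x+n_y+n_z=\alpha S$, gives $2\alpha\ge\frac32\eta+\frac G{2\eta}$, i.e.
$$4\alpha\eta\ge3\eta^2+G.\tag{13}$$
Without normalization the same sum reads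
$$2A\ge6HV+\varphi(L_x)+\varphi(L_y),\qquad\varphi(L)=L-\tfrac2\pi HL^2.\tag{14}$$
Finally, from (11), (8) and (9),
$$D^2\le S^2\alpha\big(\alpha-\tfrac\eta2\big),\qquad n_x+n_y=2HV=\tfrac{S\eta}2,\qquad s,t<\eta\alpha,\qquad2H^2=\frac{\pi^2\eta^2}{8S^2},\tag{15}$$
and, since $H=\frac{L_z}{2D}$, (10) gives
$$c=\frac{L_z^2}{2D}\ge\frac{\pi(1-D)}{2D}.\tag{16}$$

## 7. Numbers that pass every integral test

A natural hope is that (7)–(11) already contradict each other in the situation of Lemma 3. They do not. Take $V=\frac1\pi$ (so $S=1$), $A=0.99$, $H=0.245\pi$, that is, $\alpha=0.99$, $\eta=0.98$, and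
$$L_x=L_y=0.26,\quad w_x=w_y=\tfrac1{98\pi},\quad n_x=n_y=0.245,\quad n_z=0.5,\quad P_x=P_y=0.49,\quad D=0.68,$$
with $L_z=2HD=0.3332\pi$ and $\ell_x=\ell_y=0.26+0.2401\pi>1.01$. Then (7) holds. In (8), $0.49-0.005+0.26+0.245=0.99$ and $0.49+0.5=0.99$. In (10), $w_x<0.004<0.02<\frac{0.26^2}\pi$ and $L_z^2>1.09>1.006>0.32\pi$. In (11), $0.49^2=0.2401\le0.99\cdot0.245=0.24255$ and $0.68^2=0.4624\le0.495$. Also $w_x\le V$ and (9) holds. So no combination of these relations alone can rule out the pentagon at $V=\frac1\pi$.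

All of these relations are integrated: they treat the edge lengths as almost independent numbers. What is missing is an exact relation saying that five edges with these conormals close up on one surface of constant mean curvature $H$. Such a relation exists: the equation "$H$ constant" makes a certain $SU(2)$ connection flat, and its holonomy around the pentagon must be trivial.

## 8. A flat quaternionic connection and the closing relation

Identify $\mathbb R^3$ with the imaginary quaternions, $e_x,e_y,e_z=\mathbf i,\mathbf j,\mathbf k$, so that $uv=-u\cdot v+u\times v$ for imaginary $u,v$. (The connection below is the one behind Lawson's correspondence.)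

**Step 1: flatness.** On $\hat\Sigma$ let $\theta(v)=N\times v$ and $\omega=-H\theta$. Let $e_1,e_2$ be an oriented orthonormal frame ($e_1\times e_2=N$), geodesic at a point. Then $\theta(e_1)=e_2$, $\theta(e_2)=-e_1$, and at that point
$$d\theta(e_1,e_2)=-D_{e_1}e_1-D_{e_2}e_2=2HN,\qquad(\theta\wedge\theta)(e_1,e_2)=e_2(-e_1)-(-e_1)e_2=2N,$$
since $D_{e_i}e_i$ is normal, with sum $-2HN$ (on a sphere of radius $R$, $D_ee=-N/R$), and $e_1e_2-e_2e_1=2e_1\times e_2$. Hence $(d\omega+\omega\wedge\omega)(e_1,e_2)=-2H^2N+2H^2N=0$.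

So the equation $dF=F\omega$ is locally solvable on $\hat\Sigma$, because $d(F\omega)=F(\omega\wedge\omega+d\omega)=0$. As $\omega$ is imaginary, the solutions can be taken with values in the unit quaternions, and they are unique up to left multiplication by a constant. The germs of solutions form a covering space of $\hat\Sigma$. The closed disc $\Sigma$ is simply connected and locally path connected, so the covering has a section over it: there is a global solution $F$ on $\Sigma$.

**Step 2: transport along an edge.** Along the positively oriented boundary with unit tangent $T$ we have $\nu\times T=N$, so $N\times T=-\nu$ and $F'=F\omega(T)=F\,H\nu$. On an edge of length $L$ with constant $\nu$, $F$ is multiplied on the right by $e^{HL\nu}$. After one turn $F$ returns to its initial value, so the ordered product of these factors is $1$.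

*Check on an octant of a sphere* of radius $R$: $H=\frac1R$, the three edges have length $\frac{\pi R}2$, $HL=\frac\pi2$, and in positive order the conormals are $-\mathbf k,-\mathbf i,-\mathbf j$. The product is $(-\mathbf k)(-\mathbf i)(-\mathbf j)=-\mathbf k(\mathbf i\mathbf j)=-\mathbf k^2=1$.

*Check on a quarter tube* $y^2+z^2=r^2$, $y,z\ge0$, $0\le x\le1$: $H=\frac1{2r}$; the straight edges have $HL=m:=\frac1{2r}$, the arcs $HL=\frac\pi4$. The product is $e^{-m\mathbf j}\,e^{\frac\pi4\mathbf i}e^{-m\mathbf k}e^{-\frac\pi4\mathbf i}$. Since $e^{\frac\pi4\mathbf i}\mathbf ke^{-\frac\pi4\mathbf i}=e^{\frac\pi2\mathbf i}\mathbf k=\mathbf i\mathbf k=-\mathbf j$, it equals $e^{-m\mathbf j}e^{m\mathbf j}=1$.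

**Step 3: the pentagon.** With the order and conormals of Section 4, $e^{-a_y\mathbf j}e^{b_x\mathbf i}e^{-c\mathbf k}e^{b_y\mathbf j}e^{-a_x\mathbf i}=1$, i.e.
$$e^{b_y\mathbf j}e^{-a_x\mathbf i}e^{-a_y\mathbf j}=e^{c\mathbf k}e^{-b_x\mathbf i}.\tag{17}$$
As $\mathbf ie^{-a_y\mathbf j}=e^{a_y\mathbf j}\mathbf i$ and $\mathbf j\mathbf i=-\mathbf k$, the left side is $\cos a_x\,e^{(b_y-a_y)\mathbf j}-\sin a_x\,e^{(a_y+b_y)\mathbf j}\mathbf i$, that is,
$$\cos a_x\cos(a_y-b_y)-\sin a_x\cos(a_y+b_y)\,\mathbf i-\cos a_x\sin(a_y-b_y)\,\mathbf j+\sin a_x\sin(a_y+b_y)\,\mathbf k.$$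
The right side, with $\mathbf k\mathbf i=\mathbf j$, is $\cos c\cos b_x-\cos c\sin b_x\,\mathbf i-\sin c\sin b_x\,\mathbf j+\sin c\cos b_x\,\mathbf k$. Comparing,
$$\begin{aligned}&\cos a_x\cos(a_y-b_y)=\cos c\cos b_x,&&\cos a_x\sin(a_y-b_y)=\sin c\sin b_x,\\&\sin a_x\cos(a_y+b_y)=\cos c\sin b_x,&&\sin a_x\sin(a_y+b_y)=\sin c\cos b_x.\end{aligned}\tag{18}$$

**Step 4: consequences.** Call these equations 1–4, row by row. The combinations $(1)(4)-(2)(3)$, $(1)(4)+(2)(3)$, $(1)(3)+(2)(4)$, $(1)(3)-(2)(4)$, doubled, give by the addition formulas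
$$\begin{aligned}&\sin2a_x\sin2b_y=\sin2c\cos2b_x,&&\sin2a_x\sin2a_y=\sin2c,\\&\sin2a_x\cos2b_y=\sin2b_x,&&\sin2a_x\cos2a_y=\cos2c\sin2b_x.\end{aligned}\tag{19}$$
Multiplying the third by $\sin2b_y$ and using the first,
$$\sin2b_x\sin2b_y=\sin2c\cos2b_x\cos2b_y.\tag{20}$$
If $\sin2a_x\ne0$, insert the third in the fourth, and the second in the first, and divide:
$$\cos2a_y=\cos2c\cos2b_y,\qquad\sin2b_y=\sin2a_y\cos2b_x.\tag{21}$$
The image of $\Omega$ under $x\leftrightarrow y$ is also of type P, so all relations hold with the subscripts exchanged. In particular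
$$\cos a_y\cos(a_x-b_x)=\cos c\cos b_y,\qquad\cos a_y\sin(a_x-b_x)=\sin c\sin b_y.\tag{22}$$

**Step 5: the form used below.** Suppose $0<b_x,b_y<\frac\pi4$, i.e. $0<s,t<1$. Then $\sin2a_x\cos2b_y=\sin2b_x>0$, so $\sin2a_x\ne0$ and (21) holds. With $p=1-s$ and $q=1-t$ in $(0,1)$ we have $2b_x=\frac\pi2(1-p)$, $2b_y=\frac\pi2(1-q)$, and (20) becomes
$$\kappa:=\sin2c=\tan2b_x\tan2b_y=\cot\tfrac{\pi p}2\cot\tfrac{\pi q}2>0,\qquad p^2+q^2=2-G.\tag{23}$$

The numbers of Section 7 fail here: $c=HL_z\approx0.806$ gives $\sin2c\approx0.999$, while $2b_x=2b_y\approx0.400$ gives $\tan2b_x\tan2b_y\approx0.18$. Inequality (13) bounds $G$ above, so it makes $p,q$ large and $\kappa$ small, while (16) and (15) keep $c$ near the middle of $(0,\frac\pi2)$, so $\sin2c$ is large. That is the conflict we exploit.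

## 9. No pentagon with $V_0<V<1/\pi$

Here we exclude case (a): $S_0<S<1$, $\alpha\le1$, $\eta=\alpha$.

**Step 1: the angles $b_x,b_y$ are small.** By (9), $b_x=HL_x<HA=\frac{\pi\eta\alpha}4=\frac{\pi\alpha^2}4\le\frac\pi4$, and likewise $b_y<\frac\pi4$. So (23) holds.

**Step 2: $\kappa>\frac12$.** By (15), $D\le\frac{S\alpha}{\sqrt2}<\frac1{\sqrt2}$, and (16) gives $c\ge\frac\pi2\big(\frac1D-1\big)>\frac\pi2(\sqrt2-1)>\frac\pi{12}$. On the other side,
$$c=2H^2D\le\frac{\pi^2\alpha^2}{8S^2}\cdot\frac{S\alpha}{\sqrt2}=\frac{\pi^2\alpha^3}{8\sqrt2\,S}<\frac{\pi^2}{8\sqrt2\,S_0}=\frac{9\pi}{16\sqrt2}<1.25<\frac{5\pi}{12}.$$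
So $2c\in(\frac\pi6,\frac{5\pi}6)$ and $\kappa=\sin2c>\frac12$.

**Step 3: $\kappa<\frac12$.** By (13), $G\le4\alpha^2-3\alpha^2=\alpha^2\le1$, so $p^2+q^2\ge1$. From $\tan x=\sum_{k\ge1}\frac{8x}{(2k-1)^2\pi^2-4x^2}\ge\frac{8x}{\pi^2-4x^2}$ on $[0,\frac\pi2)$ we get $\tan\frac{\pi p}2\ge\frac4\pi\frac p{1-p^2}$. Put $p'=\sqrt{1-q^2}\le p$. Then $1-p'^2=q^2$ and $1-q^2=p'^2$, so
$$\tan\tfrac{\pi p}2\tan\tfrac{\pi q}2\ge\tan\tfrac{\pi p'}2\tan\tfrac{\pi q}2\ge\frac{16}{\pi^2}\cdot\frac{p'q}{q^2p'^2}=\frac{16}{\pi^2p'q}\ge\frac{32}{\pi^2},$$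
because $p'q\le\frac12(p'^2+q^2)=\frac12$. So $\kappa\le\frac{\pi^2}{32}<\frac12$, a contradiction. $\square$

## 10. No pentagon with $V=1/\pi$

At the endpoint Lemma 3 gives only $\eta\le\alpha$. So (13) is weaker, and $c$ can be small. More of the closing relation is needed.

**Setup.** In case (b), $S=1$, $H=\frac{\pi\eta}4$, $2H^2=\frac{\pi^2\eta^2}8$, $0<\eta\le\alpha\le1$. Put $\tau=1-\eta\in[0,1)$. By (15), $s,t<\eta\alpha\le\eta$, so $p,q>\tau$; also $b_x=\frac{\pi s}4<\frac\pi4$ and $b_y<\frac\pi4$, so (21) and (23) hold. Since $\alpha\mapsto\alpha^2-\frac{\alpha\eta}2$ increases for $\alpha\ge\frac\eta4$, $D^2\le\alpha(\alpha-\frac\eta2)\le1-\frac\eta2$. And (13) gives $G\le4\eta-3\eta^2$, i.e.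
$$p^2+q^2\ge1-2\tau+3\tau^2.\tag{24}$$
By the symmetry $x\leftrightarrow y$ assume $t\le s$, i.e. $p\le q$. The function $\eta^4(1-\frac\eta2)$ increases on $[0,1]$ (its derivative is $\eta^3(4-\frac52\eta)$), so
$$c=2H^2D\le\frac{\pi^2}8\eta^2\sqrt{1-\tfrac\eta2}\le\frac{\pi^2}{8\sqrt2}<\frac\pi2.\tag{25}$$

### The case $c>\pi/4$

**Step 1: $\eta$ is close to $1$ and $\kappa$ is close to $1$.** From $c=\frac{\pi^2\eta^2}8D>\frac\pi4$ we get $D>\frac2{\pi\eta^2}$, so $\eta^4(1-\frac\eta2)>\frac4{\pi^2}>0.405$. The left side is increasing and is $<0.401$ at $0.93$. Hence $\eta>0.93$ and $\tau<0.07$. Also $\frac\pi2<2c\le\frac{\pi^2}{4\sqrt2}<\frac\pi2+0.174$, and $\cos0.174>0.98$, so $0.98\le\kappa\le1$.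

**Step 2: $t$ is comparable with $p$.** By (23), $\kappa=\tan\frac{\pi s}2\tan\frac{\pi t}2$ with $t\le s$. So $\tan^2\frac{\pi t}2\le\kappa\le1$ and $t\le\frac12$. As $\tan\frac{\pi s}2=\cot\frac{\pi p}2$, we have $\tan\frac{\pi t}2=\kappa\tan\frac{\pi p}2$. First, $\tan\frac{\pi p}2\le\kappa^{-1}\kappa^{1/2}=\kappa^{-1/2}\le1.0102$, so $p<0.51$ (since $\tan(0.51\cdot\frac\pi2)>1.03$). Second, $m\mapsto\arctan(m\tan\frac{\pi p}2)$ is concave on $[0,1]$ with values $0$ and $\frac{\pi p}2$ at the ends, so $\frac{\pi t}2\ge\kappa\frac{\pi p}2$ and $t\ge0.98p$.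

**Step 3: $P_x\ge\frac t2$.** This improves (12), because $n_x\ge P_x^2/A$. In (22) both right sides are positive (recall $c<\frac\pi2$), so $\tan(a_x-b_x)=\tan c\tan b_y>0$, and $a_x-b_x=H(\ell_x-L_x)=2H^2P_x>0$ by (7). A positive number with a given positive tangent is at least the principal arctangent: $2H^2P_x\ge\arctan(\tan c\tan b_y)$. For $0<m\le1$ the function $c\mapsto\arctan(m\tan c)$ on $[0,\frac\pi2)$ has derivative $\frac m{\cos^2c+m^2\sin^2c}\ge m$. With $m=\tan b_y<1$ this gives $2H^2P_x\ge c\tan b_y=2H^2D\tan b_y$. So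
$$P_x\ge D\tan b_y\ge\frac2\pi\cdot\frac{\pi t}4=\frac t2,$$
using $D>\frac2{\pi\eta^2}\ge\frac2\pi$ and $\tan b_y\ge b_y=\frac{\pi t}4$.

**Step 4: $\tau\le0.745p$.** In the first inequality of (12), with $S=1$, use $\alpha\le1$ and $n_x\ge P_x^2/\alpha\ge P_x^2$: $2\eta\ge\eta^2+2s-s^2+2\eta P_x^2$. Since $2s-s^2=1-p^2$,
$$p^2\ge(1-\eta)^2+2\eta P_x^2\ge\tau^2+2(0.93)\tfrac{t^2}4=\tau^2+0.465t^2\ge\tau^2+0.446p^2,$$
so $\tau^2\le0.554p^2$ and $\tau\le0.745p$.

**Step 5: contradiction.** By (24), $(1-q^2)-p^2\le2\tau-3\tau^2$. As $1-q^2=2t-t^2$ increases with $t\le1$, Step 2 gives $1-q^2\ge1.96p-0.9604p^2$. So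
$$1.96p-1.9604p^2\le2\tau-3\tau^2\le2\tau.$$
With $\tau\le0.745p$ we get $1.9604p\ge0.47$, so $p\ge0.239$. With $\tau<0.07$ the left side is $<0.14$. But the left side is a concave function of $p$ which is $>0.35$ at $0.239$ and $>0.48$ at $0.51$, so it is $>0.35$ on $[0.239,0.51]$, and $p$ lies there. Contradiction.

### The case $c\le\pi/4$

**Step 1: $a_y\le\frac\pi4$.** By (11) and (15), $P_y^2\le\alpha n_y\le\frac{\alpha\eta}2\le\frac12$. So by (7), $a_y=b_y+2H^2P_y<\frac\pi4+\frac{\pi^2}{8\sqrt2}<1.66<\frac{3\pi}4$. By (21), $\cos2a_y=\cos2c\cos2b_y\ge0$. As $0<2a_y<\frac{3\pi}2$, this forces $2a_y\le\frac\pi2$.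

**Step 2: an inequality between $p$ and $q$.** Since $\ell_y\ge1$, $a_y=H\ell_y\ge H$, so $2H\le2a_y\le\frac\pi2$ and $\sin2a_y\ge\sin2H=\sin\frac{\pi\eta}2=\cos\frac{\pi\tau}2=:\sigma$. With $\sin2b_y=\sin2a_y\cos2b_x$ from (21) and $\cos2b_x>0$ we get $\sin2b_y\ge\sigma\cos2b_x$, i.e.
$$\cos\tfrac{\pi q}2\ge\sigma\sin\tfrac{\pi p}2,\qquad\sigma=\cos\tfrac{\pi\tau}2.\tag{26}$$

**Step 3.** The following lemma contradicts (24), since $\tau<p\le q<1$.

**Lemma 4.** If $0\le\tau<1$, $\tau<p\le q<1$ and (26) holds, then $p^2+q^2<1-2\tau+3\tau^2$.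

Granting Lemma 4, which Section 11 proves, cases (a) and (b) of Proposition 2 are both excluded. By Lemma 3 this proves Theorem 1.

## 11. A two-variable inequality: proof of Lemma 4

If $\tau=0$, then $\sigma=1$ and (26) says $q\le1-p$; so $p^2+q^2\le p^2+(1-p)^2=1-2p(1-p)<1$. Let $0<\tau<1$, so $0<\sigma<1$.

**Step 1: reduction to a curve.** Put $q(p)=\frac2\pi\arccos(\sigma\sin\frac{\pi p}2)$, which is decreasing on $(0,1)$, and $R(p)=p^2+q(p)^2$. Let $p_s$ be the point with $q(p_s)=p_s$, i.e. $\tan\frac{\pi p_s}2=\frac1\sigma$. Now (26) says $q\le q(p)$. As $p\le q\le q(p)$ and $q(\cdot)$ is decreasing, $\tau<p\le p_s$; and $p^2+q^2\le R(p)$. So it suffices to bound $R$ on $[\tau,p_s]$.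

**Step 2: $R\le\max(R(\tau),R(p_s))$ on $[\tau,p_s]$.** We show that $R$ decreases first and then increases (or is monotone). Write $q=q(p)$. Differentiating $\cos\frac{\pi q}2=\sigma\sin\frac{\pi p}2$,
$$q'=-k,\qquad k=\frac{\sigma\cos\frac{\pi p}2}{\sin\frac{\pi q}2}=\cot\tfrac{\pi p}2\cot\tfrac{\pi q}2.$$
So $R'=2(p-kq)$ has the sign of $\mathcal F(p)=\log(p\tan\frac{\pi p}2)-\log(q\cot\frac{\pi q}2)$. Since $\log\tan\frac{\pi x}2$ has derivative $\frac\pi{\sin\pi x}$,
$$\mathcal F'=\frac1p+\frac kq+\frac\pi{\sin\pi p}-\frac{k\pi}{\sin\pi q}.$$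
Here $\frac\pi{\sin\pi p}=\frac\pi2(\tan\frac{\pi p}2+\cot\frac{\pi p}2)$, and in the same way, using the product formula for $k$, $\frac{k\pi}{\sin\pi q}=\frac\pi2\cot\frac{\pi p}2(1+\cot^2\frac{\pi q}2)$. Subtracting,
$$\mathcal F'=\frac1p+\frac kq+\frac\pi2\tan\frac{\pi p}2\,(1-k^2).$$
Moreover $k^2=\frac{\sigma^2\cos^2\frac{\pi p}2}{1-\sigma^2\sin^2\frac{\pi p}2}\le1$ because $\sigma\le1$. Hence $\mathcal F'>0$, and $R'$ changes sign at most once, from $-$ to $+$.

**Step 3: $R(\tau)<1-2\tau+3\tau^2$.** For $q=q(\tau)$ we have $\cos\frac{\pi q}2=\cos\frac{\pi\tau}2\sin\frac{\pi\tau}2=\frac12\sin\pi\tau$. Let $\rho>0$ with $\rho^2=(1-\tau)^2+\tau^2=1-2m$, $m=\tau(1-\tau)>0$. We compare $\frac12\sin\pi\tau$ with $\cos\frac{\pi\rho}2$ factor by factor in Euler's products. First, since $1-\frac{1-2m}{(2k+1)^2}=\frac{4k(k+1)+2m}{(2k+1)^2}$,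
$$\cos\tfrac{\pi\rho}2=\prod_{k\ge0}\Big(1-\tfrac{\rho^2}{(2k+1)^2}\Big)=2m\prod_{k\ge1}\tfrac{4k(k+1)}{(2k+1)^2}\Big(1+\tfrac m{2k(k+1)}\Big)=\tfrac{\pi m}2\prod_{k\ge1}\Big(1+\tfrac m{2k(k+1)}\Big).$$
The constant is $\prod_{k\ge1}\frac{4k(k+1)}{(2k+1)^2}=\frac\pi4$: its $n$-th partial product is $\frac{2n+2}{2(2n+1)}$ times the $n$-th partial product of Wallis' $\prod_{k\ge1}\frac{(2k)^2}{(2k-1)(2k+1)}=\frac\pi2$. Second, shifting the factors $1-\frac\tau k$ by one index,
$$\tfrac12\sin\pi\tau=\tfrac{\pi\tau}2\prod_{k\ge1}\big(1+\tfrac\tau k\big)\big(1-\tfrac\tau k\big)=\tfrac{\pi\tau(1-\tau)}2\prod_{k\ge1}\big(1+\tfrac\tau k\big)\big(1-\tfrac\tau{k+1}\big)=\tfrac{\pi m}2\prod_{k\ge1}\Big(1+\tfrac m{k(k+1)}\Big).$$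
So $\cos\frac{\pi q}2>\cos\frac{\pi\rho}2$, hence $q<\rho$, and $R(\tau)<\tau^2+\rho^2=1-2\tau+3\tau^2$.

**Step 4: $R(p_s)<1-2\tau+3\tau^2$, reformulated.** Put $\eta=1-\tau$, $x=\frac{\pi\eta}2\in(0,\frac\pi2)$ and $y=\frac\pi2(1-p_s)$. Then $\tan y=\cot\frac{\pi p_s}2=\sigma=\sin x$. The claim $2p_s^2<2-4\eta+3\eta^2$, multiplied by $\frac{\pi^2}4$, reads $\frac{\pi^2}2-2\pi y+2y^2<\frac{\pi^2}2-2\pi x+3x^2$, i.e.
$$\Xi(x):=3x^2-2y^2-2\pi(x-y)>0,\qquad y=\arctan\sin x,\quad0<x<\tfrac\pi2.\tag{27}$$
With $\delta=x-y\ge0$ this is $\Xi=x^2-2\delta(\pi-2x+\delta)$. Write $w=x^2$. We split the range into three parts.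

**Step 5: $0<x\le0.87$.** We first bound $y$ below by a rational function:
$$y\ge Y(x):=\frac{x(20+3w)}{20+13w},\qquad\text{i.e.}\qquad\delta\le\bar\delta:=\frac{10x^3}{20+13x^2}.$$
Both sides vanish at $0$, so compare derivatives. With $C=\cos x$, $y'=\frac{\cos x}{1+\sin^2x}=\frac C{2-C^2}$ is increasing in $C\in[0,1]$. From $\cos x\ge1-\frac w2+\frac{w^2}{24}-\frac{w^3}{720}$ and $w\le1$ we get $C\ge C_1:=1-\frac w2+\frac{w^2}{25}>0$, since $\frac1{24}-\frac1{25}=\frac1{600}\ge\frac w{720}$. Also
$$Y'=\frac{(20+9w)(20+13w)-26w(20+3w)}{(20+13w)^2}=\frac{400-80w+39w^2}{(20+13w)^2}.$$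
So $y'\ge Y'$ follows from the nonnegativity of $C_1(20+13w)^2-(2-C_1^2)(400-80w+39w^2)$. Here $2-C_1^2=1+w-0.33w^2+0.04w^3-0.0016w^4$, and the two products are
$$400+320w-75w^2-63.7w^3+6.76w^4,$$
$$400+320w-173w^2+81.4w^3-16.71w^4+1.688w^5-0.0624w^6.$$
The difference is $w^2\big[98-145.1w+23.47w^2-1.688w^3+0.0624w^4\big]$. The bracket is decreasing on $[0,1]$ (its derivative is at most $-145.1+46.94+0.25<0$) and is $>0.9$ at $w=0.87^2=0.7569$. So $y'\ge Y'$ and $y\ge Y$ on $[0,0.87]$.

Since $\delta\mapsto\delta(\pi-2x+\delta)$ increases for $\delta\ge0$, it suffices that $2\bar\delta(\pi-2x+\bar\delta)<x^2$. With $\bar\delta=\frac{x^3}{2+1.3w}$, multiply by $\frac{(2+1.3w)^2}{x^2}$: this becomes $2x(\pi-2x)(2+1.3w)+2w^2<(2+1.3w)^2$, that is, after division by $2$,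
$$(2+1.3w)(1-\pi x+2.65w)-w^2=2-2\pi x+6.6x^2-1.3\pi x^3+2.445x^4>0.$$
As $\pi<3.1416$, the left side is at least $\mathcal Q(x)=2-6.2832x+6.6x^2-4.08408x^3+2.445x^4$. Here $\mathcal Q''=13.2-24.50448x+29.34x^2>0$, because $24.50448^2<601<1549<4\cdot13.2\cdot29.34$. Further $\mathcal Q(0.67)>0.0173$ and $0<\mathcal Q'(0.67)<0.0023$. The tangent line at $0.67$ therefore gives $\mathcal Q(x)\ge0.0173-0.0023\cdot0.67>0$ for all $x\ge0$.

**Step 6: $0.87\le x\le0.91$.** Write $\Xi=(3x^2-2\pi x)+(2\pi y-2y^2)$. The first bracket decreases for $x<\frac\pi3$, so it is at least $3(0.91)^2-2\pi(0.91)>-3.2335$. As $y$ increases with $x$, $y\ge Y(0.87)>0.6493$, and $2\pi y-2y^2$ increases for $y<\frac\pi2$, so it is $>3.236$. Hence $\Xi>0$.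

**Step 7: $0.91\le x<\frac\pi2$.** Now $3x^2-2\pi x\ge-\frac{\pi^2}3>-3.29$. Taylor bounds give $\sin0.667<0.6187$, $\cos0.667>0.7856$, so $\tan0.667<0.788$, while $\sin0.91>0.789$. So $y\ge\arctan\sin0.91>0.667$ and $2\pi y-2y^2>3.30$. Hence $\Xi>0$.

This proves Lemma 4, and with it Theorem 1. $\square$

## 12. Monotone minimizers at every volume

To identify the minimizers we finish Proposition 2. Case (c) was excluded in Section 6.

**Case (d): $V<V_0$, $A\le J_{sph}(V)$, $2H=\frac{2A}{3V}$.** Here $A=3HV$, so (14) reads $\varphi(L_x)+\varphi(L_y)\le0$. By (9), and since $J_{sph}(V)^2/V$ is increasing in $V$,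
$$HL_x<HA=\frac{A^2}{3V}\le\frac{J_{sph}(V)^2}{3V}\le\frac{S_0^2}{3V_0}=\frac\pi3<\frac\pi2.$$
As $\varphi(L)=L(1-\frac2\pi HL)$, we get $\varphi(L_x)>0$, and likewise $\varphi(L_y)>0$. Contradiction.

**Case (e): $V=V_0$, $\alpha\le1$, $\alpha\le\eta\le\frac43\alpha$.** Here $S=S_0=\frac{2\pi}9$ and $H=\frac{9\eta}8$. We show that $c\in(\frac\pi2,\pi)$, which makes $\sin2c<0$, and then use (20).

**Step 1: $c>\frac\pi2$.** By (15) and $\eta\ge\alpha$, $D\le\frac{S_0\alpha}{\sqrt2}<0.494$. So $L_z\ge\sqrt{\pi(1-D)}>\sqrt{0.506\pi}>1.26$ by (10), $H=\frac{L_z}{2D}>1.275$, $\eta=\frac89H>1.133$, and $c=HL_z>1.60>\frac\pi2$.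

**Step 2: $c<\pi$.** Since $\frac\eta4\le\alpha\le1$, $\alpha(\alpha-\frac\eta2)\le1-\frac\eta2$. So
$$c=2H^2D\le\tfrac{81}{32}\eta^2S_0\sqrt{1-\tfrac\eta2}=\tfrac{9\pi}{16}\eta^2\sqrt{1-\tfrac\eta2}\le\tfrac\pi{\sqrt3}<\pi,$$
because $1<\eta\le\frac43$ and $\eta^4(1-\frac\eta2)$ increases on $[1,\frac43]$; at $\frac43$ the bound is $\frac{9\pi}{16}\cdot\frac{16}9\cdot\frac1{\sqrt3}$.

**Step 3: contradiction.** By (15), $s,t<\eta\alpha\le\frac43$, so $2b_x=\frac{\pi s}2$ and $2b_y=\frac{\pi t}2$ lie in $(0,\frac{2\pi}3)$ and have positive sines. As $\sin2c<0$, (20) gives $\cos2b_x\cos2b_y<0$. By the symmetry $x\leftrightarrow y$, say $\cos2b_x<0<\cos2b_y$. Then $1<s<\frac43$, so $2s-s^2=1-(s-1)^2>\frac89$, and $0<t<1$, so $2t-t^2>0$. Thus $G>\frac89$. But (13) gives $G\le4\alpha\eta-3\eta^2\le\eta(4-3\eta)<0.69$ for $\eta>1.133$. Contradiction. **This completes the proof of Proposition 2.** $\square$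

**Lemma 5.** A monotone minimizer is a ball with $V\le V_0$, a tube along a coordinate circle with $V_0\le V\le\frac1\pi$, or a slab with $V\ge\frac1\pi$.

**Proof.** By Theorem 1, $A=J_{SCP}(V)\le1$. In Case A, $A\ge1$ forces $A=1$; so $\Omega$ is a slab and $V\ge\frac1\pi$. In Case B, $A\ge\min(J_{sph},J_{cyl})\ge J_{SCP}=A$. So $\Omega$ is a ball with $J_{sph}(V)=J_{SCP}(V)$, i.e. $V\le V_0$, or a tube with $J_{cyl}(V)=J_{SCP}(V)$, i.e. $V_0\le V\le\frac1\pi$. In Case P, compare (4), which says that $A+2Ht+O(t^2)\ge J_{SCP}(V+t)$ with equality of the leading terms at $t=0$, with the one-sided derivatives of $J_{SCP}$: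

* $V<V_0$: $2H=J_{sph}'(V)=\frac{2A}{3V}$, which is case (d);
* $V=V_0$: $\frac A{2V}\le2H\le\frac{2A}{3V}$ (right and left derivatives), i.e. $\alpha=1\le\eta\le\frac43$, which is case (e);
* $V_0<V<\frac1\pi$: $2H=\frac A{2V}$, i.e. $\eta=\alpha=1$, which is case (a);
* $V=\frac1\pi$: $2H\le\frac A{2V}$, i.e. $\eta\le1=\alpha$, which is case (b);
* $V>\frac1\pi$: $H=0$, which is case (c).

All are impossible by Proposition 2. $\square$

## 13. Undoing the symmetrization

Every minimizer $\Omega_0$ leads, by the chain $\Omega_0\to\Omega_1\to\Omega_2\to\Omega_3$ of Lemma 2, to a monotone minimizer, which is known by Lemma 5. To prove Theorem 2 we go back one arrow at a time with the following lemma.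

**Lemma 6.** Let $\Omega$ be a smooth minimizer whose Steiner symmetrization in a coordinate direction $v$ is, up to a null set, a ball, a tube along a coordinate circle, or a slab $B$, with volume in the range given in Lemma 5. Then $\Omega$ is a translate of $B$ in the direction $v$.

**Proof.** Let $\pi$ be the projection along $v$ and $f_B$ the slice length of $B$ in the direction $v$. The slice length of $\Omega$ equals $f_B$ almost everywhere.

**Step 1: the degenerate directions.** If the slices of $B$ are only empty or full (a tube or slab containing the direction $v$), then almost every slice of $\Omega$ is null or full accordingly, and $\Omega=B$ almost everywhere. Otherwise $W=\{f_B>0\}$ is open and connected: a disc, an annulus $S^1\times$interval, or $\mathbf T$. In $M$ the balls have radius at most $\frac23$ and the tubes radius at most $\frac2\pi$, both less than $1$; so $f_B$ is smooth on $W$ and its slices are nowhere full. The boundary of $B$ consists, up to zero area, of two graphs over $W$ with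 gradients $\pm\frac12\nabla f_B$, so $P(B)=\int_W\sqrt{4+|\nabla f_B|^2}$.

**Step 2: comparison of areas.** Let $\Sigma=\partial\Omega$. By Sard's theorem and compactness, the regular values of $\pi|_\Sigma$ form an open set of full measure. Near a regular value in $W$, the part of $\Sigma$ above is a finite stack of graphs, so the slice length is continuous there. It equals $f_B$ almost everywhere, hence everywhere near that value. As $f_B$ is neither zero nor full, the slice of $\Omega$ is a union of $k\ge1$ intervals with smooth endpoints $g_1,\dots,g_{2k}$, and $f_B=\sum\pm g_j$ (up to locally constant multiples of $2$ if $v$ is a circle direction). The triangle inequality for the vectors $(1,\pm\nabla g_j)$, whose sum is $(2k,\nabla f_B)$, gives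
$$\sum_{j=1}^{2k}\sqrt{1+|\nabla g_j|^2}\ge\sqrt{4k^2+|\nabla f_B|^2}\ge\sqrt{4+|\nabla f_B|^2},\tag{28}$$
with equality only if $k=1$ and the two endpoints have gradients $\pm\frac12\nabla f_B$. Integrating over the regular values in $W$, the area of the part of $\Sigma$ above them is at least $P(B)$. But $P(\Omega)=P(B)$, since $\Omega$ is a minimizer and $B$ has the area of a minimizer of this volume by Theorem 1. So equality holds in (28) almost everywhere, hence by continuity at all regular values in $W$, and the rest of $\Sigma$ has zero area.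

**Step 3: there are no critical values in $W$.** By Step 2 the part of $\Sigma$ over regular values in $W$ is dense in $\Sigma$, and on it $|N\cdot v|=(1+\frac14|\nabla f_B|^2)^{-1/2}\circ\pi$. Both sides are continuous on $\Sigma\cap\pi^{-1}(W)$, so the formula holds on all of it. Hence $N\cdot v\ne0$ there, and every point of $W$ is a regular value. So over all of $W$ the slices of $\Omega$ are single intervals of length $f_B$. Their centers have gradient $\frac12(\frac12\nabla f_B-\frac12\nabla f_B)=0$, so they are constant on the connected set $W$. Over the complement of $W$ almost every slice of $\Omega$ is null. Thus $\Omega$ is a translate of $B$. $\square$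

**Proof of Theorem 2.** Let $\Omega_0$ be a smooth minimizer and $\Omega_1,\Omega_2,\Omega_3$ as in Lemma 2, each replaced by its smooth representative. By Lemma 5, $\Omega_3$ is a ball, a tube along a coordinate circle, or a slab, in the stated range of volumes. Lemma 6 in the direction $y$ shows that $\Omega_2$ is a translate of it; then in the direction $x$ that $\Omega_1$ is; then in the direction $z$ that $\Omega_0$ is. The tubes so obtained are around the coordinate closed geodesics, and these are exactly the closed geodesics of length $1$ in the original scale, since the lattice vectors of length $1$ in $\mathbb Z^2$ are $(\pm1,0)$ and $(0,\pm1)$. Conversely, in the stated ranges all these regions have area $I_{SCP}(V)=I(V)$ by Theorem 1, so they are minimizers. $\blacksquare$
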